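\title{Sections over MV cycles and quiver Grassmannians: a counterexample to a conjecture of Kamnitzer and Knutson}

\begin{abstract}
Irreducible components of varieties of modules over a preprojective algebra correspond bijectively to Mirkovi\'c--Vilonen cycles. A conjecture of Kamnitzer and Knutson predicts that the space of sections of $\mathcal{O}(m)$ over an MV cycle has the same dimension as the total cohomology of the variety of $m$-step chains of submodules of the corresponding generic module. We show that this is false. For $\mathfrak{so}_8$ and the dimension vector $(4;2,2,2)$ there is a component for which the ratio of the two dimensions tends to $26/27$ as $m\to\infty$. The source of the failure is a flat degeneration of $X\times X$, for an MV cycle $X$, to a union of MV cycles: when the generic module splits as a sum of two generic modules, the conjecture forces this degeneration to be irreducible and generically reduced. It is reducible in examples of types $D_4$ and $A_5$, so the conjecture fails whenever the Dynkin diagram has a connected component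 other than $A_1,\dots,A_4$.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The conjecture}

We work over $\mathbb{C}$. Let $\mathfrak{g}$ be a simply laced semisimple Lie algebra, $G$ its adjoint group, $T\subset B\subset G$ a maximal torus and a Borel subgroup, $N$ the unipotent radical of $B$ and $N^-$ the opposite unipotent subgroup. Let $(\alpha_i)_{i\in I}$ be the simple roots. We identify roots with coroots, and a dimension vector $d=(d_i)_{i\in I}$ with the element $\nu=\sum_i d_i\alpha_i$ of the coroot lattice.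

\emph{MV cycles.} Put $\mathcal{K}=\mathbb{C}((t))$ and $\mathcal{O}=\mathbb{C}[[t]]$. The loop Grassmannian $\mathcal{G}(G)=G(\mathcal{K})/G(\mathcal{O})$ is taken with its reduced structure; it is an increasing union of projective varieties. Its $T$-fixed points are the points $t^\lambda$, one for each coweight $\lambda$. The semi-infinite orbits are $S^\lambda=N(\mathcal{K})t^\lambda$ and $T^\lambda=N^-(\mathcal{K})t^\lambda$. The \emph{MV cycles of weight $\nu$} (Mirkovi\'c--Vilonen cycles in the stable sense) are the irreducible components of $\overline{S^\nu\cap T^0}$. They are projective varieties and lie in the identity component $\mathcal{G}(G)^0$. For $\mathfrak{g}$ simple, $\mathcal{O}(1)$ denotes the ample generator of $\operatorname{Pic}\mathcal{G}(G)^0$; for $\mathfrak{g}$ semisimple it is the external tensor product of these bundles over the simple factors. Put $\mathcal{O}(m)=\mathcal{O}(1)^{\otimes m}$.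

\emph{Preprojective modules.} Let $Q$ be an orientation of the Dynkin graph of $\mathfrak{g}$. Add to each arrow $a\colon i\to j$ a reverse arrow $a^*\colon j\to i$. The preprojective algebra $\Pi_Q$ is the path algebra of this doubled quiver modulo the relations
\[
\sum_{a\text{ ends at }i}aa^*=\sum_{a\text{ starts at }i}a^*a\qquad(i\in I).
\]
Replacing a pair $(a,a^*)$ by $(a^*,-a)$ shows that $\Pi_Q$ does not depend on the orientation, up to isomorphism. The $\Pi_Q$-module structures on $\bigoplus_i\mathbb{C}^{d_i}$ form an affine variety $\Lambda_d$, and isomorphism classes are the orbits of $G_d=\prod_i GL_{d_i}$. There is a canonical bijection $V\mapsto X_V$ from the irreducible components of $\Lambda_d$ to the MV cycles of weight $\nu$, namely the one compatible with the crystal structures on both sides \cite{Kam,BK}.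

\emph{Chains of submodules.} For a finite-dimensional $\Pi_Q$-module $M$ and $m\ge1$, let $F_m(M)=\operatorname{Gr}^{[m]}_{\Pi_Q}(M)$ be the projective variety of chains $W_1\subseteq W_2\subseteq\dots\subseteq W_m$ of submodules of $M$, of all dimension vectors. Thus $F_1(M)$ is the quiver Grassmannian of $M$. The varieties $F_m(M)$, $M\in V$, form a projective family, so the total dimension of $H^*(F_m(M))=H^*(F_m(M);\mathbb{C})$ is constant on a dense open subset of $V$. We write $\dot V$ for a generic module in $V$. The following conjecture is stated in \cite{Source}.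

\begin{quote}
\textbf{Conjecture} (Kamnitzer--Knutson)\textbf{.} \emph{For every irreducible component $V$ of $\Lambda_d$ and every $m\ge1$,}
\begin{equation}\label{eq:conj}
\dim H^*\big(F_m(\dot V)\big)=\dim H^0\big(X_V,\mathcal{O}(m)\big).
\end{equation}
\end{quote}

The bijection $V\mapsto X_V$ already matches the rough shape of the two sides: the convex hull of the $T$-fixed points $t^\mu$ of $X_V$ is the convex hull of the dimension vectors of the submodules of $\dot V$ (fact (F3) below). Equation \eqref{eq:conj} asks for the corresponding refinement from shapes to numbers; for instance it would compute the degree of every MV cycle from the submodules of one module. It holds in the first cases one tries. If $\nu=\alpha_i$, the module is simple and has $m+1$ chains $0\subseteq\dots\subseteq0\subseteq M\subseteq\dots\subseteq M$, while $X_V$ is a projective line on which $\mathcal{O}(1)$ has degree $1$ (Example~\ref{ex:line}). It also holds for $\mathfrak{sl}_2$ and $\nu=2\alpha$, where both sides are $(m+1)^2$ (Example~\ref{ex:sl2}), and for a five-dimensional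 singular cycle in type $D_4$ (Remark~\ref{rem:V1}).

\subsection{Results}

\begin{theorem}\label{thm:D4}
Let $\mathfrak{g}=\mathfrak{so}_8$, with central vertex $0$ and leaves $1,2,3$, and put $\Omega(m)=\sum_{r=0}^m(m-r+1)(r+1)^3$. There is an irreducible component $V$ of dimension vector $(d_0;d_1,d_2,d_3)=(4;2,2,2)$ such that
\[
\dim H^*(F_m(\dot V))=\Omega(m)^2\quad(m\ge1),\qquad\lim_{m\to\infty}\frac{h^0(X_V,\mathcal{O}(m))}{\dim H^*(F_m(\dot V))}=\frac{26}{27}.
\]
Precisely, $\Omega(m)^2\sim m^{10}/400$ and $h^0(X_V,\mathcal{O}(m))\sim\frac{13}{5400}m^{10}$. So the conjecture fails for $V$ and all $m\gg0$.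
\end{theorem}

The example comes from a general obstruction. Let $\mathfrak{g}$ be simple, and let $(\tilde G,E)$ be either $(G,\mathfrak{g})$ or, when $\mathfrak{g}=\mathfrak{sl}_n$, the pair $(SL_n,\mathbb{C}^n)$. In Section~\ref{sec:fusion} we use $(\tilde G,E)$ to construct, for every MV cycle $X$, a flat degeneration of $X\times X$ to a projective scheme $X_0$, the \emph{fusion degeneration}.

\begin{theorem}\label{thm:criterion}
Let $\mathfrak{g}$ be simple, with $(\tilde G,E)$ as above. Let $V,V^{(2)}$ be components such that the generic module of $V^{(2)}$ is isomorphic to $M\oplus M'$ with $(M,M')$ generic in $V\times V$. Then $X_{V^{(2)}}$ is an irreducible component of the fusion degeneration $X_0$ of $X_V\times X_V$. If there are infinitely many $m$ for which \eqref{eq:conj} holds both for $(V,m)$ and for $(V^{(2)},m)$, then $X_0$ is irreducible and generically reduced.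
\end{theorem}

\begin{theorem}\label{thm:range}
The conjecture fails for every $\mathfrak{g}$ whose Dynkin diagram has a connected component other than $A_1,A_2,A_3,A_4$.
\end{theorem}

We make no claim about $\mathfrak{g}$ all of whose simple factors are of type $A_1,\dots,A_4$.

\subsection{The idea}

The two sides of \eqref{eq:conj} behave in opposite ways under direct sums. Scaling the second summand of $M\oplus M'$ gives a $\mathbb{C}^*$-action on $F_m(M\oplus M')$ with fixed locus $F_m(M)\times F_m(M')$, so the left side for $V^{(2)}$ is \emph{at least} the square of the left side for $V$. On the geometric side, place one copy of $X_V$ at the point $t=s$ and another at $t=-s$, and let $s\to0$. The limit $X_0$ has the Hilbert polynomial of $X_V\times X_V$ and contains $X_{V^{(2)}}$ as a component. So, asymptotically in $m$, the right side for $V^{(2)}$ is \emph{at most} the square of the right side for $V$, with strict inequality as soon as $X_0$ has a second component. To disprove the conjecture it suffices to find such a second component. In the $D_4$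 example $X_0$ has two components, of multiplicities $1$ and $2$, and the degrees add up as $9072=8736+2\cdot168$; the ratio $8736/9072$ is $26/27$.

Section~\ref{sec:toy} shows on a pair of lines where the second component comes from. Section~\ref{sec:background} collects the background, and Section~\ref{sec:fusion} constructs $X_0$ and proves Theorem~\ref{thm:criterion}. Section~\ref{sec:D4} completes the disproof and Section~\ref{sec:constant} computes the constant $26/27$. Sections~\ref{sec:A5} and~\ref{sec:levi} treat type $A_5$ and prove Theorem~\ref{thm:range}.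

\section{Colliding points on a cone}\label{sec:toy}

In the $D_4$ example a dense part of the MV cycle $X$ consists of points $\exp(x/t)\,t^0$ with $x$ in a cone of nilpotent elements. Up to corrections caused by noncommutativity, a pair of points placed at $t=s$ and $t=-s$ is recorded by the rational function
\begin{equation}\label{eq:uv}
\frac{x}{t-s}+\frac{y}{t+s}=\frac{tu+v}{t^2-s^2},\qquad u=x+y,\quad v=s(x-y),
\end{equation}
and $(u,v)$ are the coordinates that survive at $s=0$. This leads to the following linear model. Let $\Gamma$ be a closed cone in a vector space $W$, and let $\mathcal{D}\subset\mathbb{A}^1\times W\times W$ be the closure of $\{(s,u,v):s\ne0,\ v\pm su\in\Gamma\}$. For $s\neq0$ the fiber $\mathcal{D}_s$ is $\Gamma\times\Gamma$, by $x=(su+v)/2s$ and $y=(su-v)/2s$. What is $\mathcal{D}_0$?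

If $\Gamma$ is a linear subspace, the condition $v\pm su\in\Gamma$ means $u,v\in\Gamma$, and the family is constant. The smallest interesting case is the union of the axes $\Gamma=L_1\cup L_2\subset\mathbb{C}^2$. Then $\mathcal{D}$ has four components, according to the axes that contain $x$ and $y$.
\begin{itemize}
\item If $x,y\in L_i$, the component is $\mathbb{A}^1\times L_i\times L_i$. In the limit, $v$ is a point of $\Gamma$ and $u$ is \emph{tangent} to $\Gamma$ at $v$. A limit with $v\ne0$ requires $x,y\to\infty$.
\item If $x\in L_1$ and $y\in L_2$, then $u=(u_1,u_2)$ is arbitrary and $v=s(u_1,-u_2)$. If $x\in L_2$ and $y\in L_1$, then $v=-s(u_1,-u_2)$. Both components limit to the plane $\{v=0\}$: here $x,y$ stay fixed and $u$ is a point of the \emph{secant} variety $\Gamma+\Gamma$.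
\end{itemize}
Where $u_1u_2\ne0$ and $v$ is small, $\mathcal{D}$ is the union of the two sheets $v=\pm s(u_1,-u_2)$, with equations $u_1v_2+u_2v_1=0$ and $v_1^2=s^2u_1^2$. Setting $s=0$ leaves $v_1^2=0$: the secant plane has multiplicity $2$, the number of ways to write $u=x+y$ as an ordered sum.

The secant locus $\{v=0,\ u\in\overline{\Gamma+\Gamma}\}$ always lies in $\mathcal{D}_0$, and it has the full dimension $2\dim\Gamma$ exactly when addition $\Gamma\times\Gamma\to W$ is generically finite onto its image. We need this to happen for an irreducible cone. The cone of decomposable tensors in $\mathbb{C}^2\otimes\mathbb{C}^2\otimes\mathbb{C}^2$ has dimension $4$ in a space of dimension $8$, and a general tensor is a sum of two decomposable tensors in exactly one unordered way. This space is a graded piece of $\mathfrak{so}_8$, which is why type $D_4$ appears.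

\section{Background}\label{sec:background}

\subsection{Conventions and cited facts}

The element $t^\mu$ acts on $\mathfrak{g}_\beta\otimes\mathcal{K}$ by $t^{\langle\beta,\mu\rangle}$. We write $\mu\le\lambda$ if $\lambda-\mu$ is a sum of simple roots with nonnegative integer coefficients, and $\operatorname{ht}\nu=\sum_i d_i=\langle\rho,\nu\rangle$ for $\nu=\sum_id_i\alpha_i$. The reduced identity component $\mathcal{G}^0=\mathcal{G}(G)^0$ is the same for all groups isogenous to $G$. For a closed $T$-stable $Z\subset\mathcal{G}^0$ and for a module $M$ put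
\[
\operatorname{Pol}(Z)=\operatorname{conv}\{\mu:t^\mu\in Z\},\qquad\operatorname{Pol}(M)=\operatorname{conv}\{\underline{\dim}\,W:W\subseteq M\text{ a submodule}\}.
\]
We use the following facts.
\begin{itemize}
\item[(F1)] \cite{MV} The orbits $S^\lambda$ and $T^\lambda$ are locally closed, $\overline{S^\lambda}=\bigsqcup_{\mu\le\lambda}S^\mu$ and $\overline{T^\lambda}=\bigsqcup_{\mu\ge\lambda}T^\mu$. The intersection $S^\lambda\cap T^{\lambda'}$ is empty unless $\lambda\ge\lambda'$, and then it is a variety of pure dimension $\operatorname{ht}(\lambda-\lambda')$. A $T$-stable projective set that meets $S^\lambda$ or $T^\lambda$ contains $t^\lambda$, because $2\rho^\vee$ contracts $S^\lambda$ and $-2\rho^\vee$ contracts $T^\lambda$ to $t^\lambda$.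
\item[(F2)] \cite{Kam} An MV cycle of weight $\nu$ is determined by its polytope.
\item[(F3)] \cite{BK} $\operatorname{Pol}(X_V)=\operatorname{Pol}(\dot V)$.
\item[(F4)] (\cite{Kum}; Faltings) Let $\mathfrak{g}$ be simple, let $V(\Lambda_0)$ be the basic representation of the affine Lie algebra and $v_0$ its vector with $\mathfrak{g}[t]v_0=0$. Then $\operatorname{Pic}\mathcal{G}^0=\mathbb{Z}\,\mathcal{O}(1)$, the map $g\mapsto[gv_0]$ is a closed embedding $\mathcal{G}^0\hookrightarrow\mathbb{P}(V(\Lambda_0))$, and $\mathcal{O}(1)$ is the pullback of the hyperplane bundle.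
\item[(F5)] (Lusztig) Every irreducible component of $\Lambda_d$ has dimension $\dim\operatorname{Rep}(Q,d)=\sum_{a\colon i\to j}d_id_j$, the sum over the arrows of $Q$.
\end{itemize}
With quotient modules in place of submodules, (F3) would read $\operatorname{Pol}(X_V)=\nu-\operatorname{Pol}(\dot V)$. This choice of convention does not matter here: every polytope $P$ in our examples satisfies $\nu-P=P$, and the proof of Theorem~\ref{thm:criterion} works for either choice. Facts (F2) and (F3) are the only information about the bijection $V\mapsto X_V$ that we use: to identify $X_V$ we exhibit an MV cycle with the right polytope.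

By (F1), an MV cycle $X$ of weight $\nu$ has dimension $\operatorname{ht}\nu$ and is $T$-stable, it contains $t^0$ and $t^\nu$, and its fixed points $t^\mu$ satisfy $0\le\mu\le\nu$. These properties characterize MV cycles.

\begin{lemma}\label{lem:recognize}
Let $Z\subset\mathcal{G}^0$ be irreducible, projective and $T$-stable, with $\dim Z=\operatorname{ht}\nu$. Suppose that $0\le\mu\le\nu$ for all $t^\mu\in Z$. Then $Z$ is an MV cycle of weight $\nu$; in particular $t^0,t^\nu\in Z$.
\end{lemma}

\begin{proof}
If $S^\lambda$ or $T^\lambda$ meets $Z$ then $t^\lambda\in Z$, so $0\le\lambda\le\nu$. Hence $Z$ is a finite union of locally closed sets $Z\cap S^\lambda\cap T^{\lambda'}$ with $\lambda\le\nu$ and $\lambda'\ge0$, and one of them is dense. For that one, $\operatorname{ht}\nu=\dim Z\le\operatorname{ht}(\lambda-\lambda')\le\operatorname{ht}\nu$, which forces $\lambda=\nu$ and $\lambda'=0$. So $Z$ is the closure of an irreducible subset of $S^\nu\cap T^0$ of full dimension.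
\end{proof}

For $\mathfrak{g}$ simple and a projective variety $Z\subset\mathcal{G}^0$, define the \emph{normalized degree}
\[
\delta(Z)=\lim_{m\to\infty}\frac{\chi(Z,\mathcal{O}(m))}{m^{\dim Z}}=\frac{\deg Z}{(\dim Z)!}>0 .
\]
Since $\mathcal{O}(1)$ is ample, $\chi(Z,\mathcal{O}(m))=h^0(Z,\mathcal{O}(m))$ for $m\gg0$, so $h^0(Z,\mathcal{O}(m))\sim\delta(Z)m^{\dim Z}$.

\subsection{Cones of root vectors}

Points of $\mathcal{G}(SL_2)$ are lattices $g\mathcal{O}^2\subset\mathcal{K}^2$. For $c\ne0$ the lattice spanned by $(1,c/t)$ and $(0,1)$ is also spanned by $(t,0)$ and $(1/c,1/t)$: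
\[
\begin{pmatrix}1&0\\c/t&1\end{pmatrix}\mathcal{O}^2=\begin{pmatrix}1&t/c\\0&1\end{pmatrix}\begin{pmatrix}t&0\\0&t^{-1}\end{pmatrix}\mathcal{O}^2 .
\]
Transporting this along the homomorphism $SL_2\to G$ attached to a root $\beta$, we get, for a root vector $e_{-\beta}\in\mathfrak{g}_{-\beta}$,
\begin{equation}\label{eq:sl2}
\exp(ct^{-1}e_{-\beta})\,t^0\in G(\mathcal{O})\,t^\beta\quad(c\neq0),\qquad\lim_{c\to\infty}\exp(ct^{-1}e_{-\beta})\,t^0=t^\beta .
\end{equation}

Let $\mathfrak{g}$ be simple with highest root $\theta$, and let $\mathcal{N}_{\min}=Ge_\theta\cup\{0\}$ be the closure of the minimal nilpotent orbit, that is, the cone over the closed orbit $G[e_\theta]\subset\mathbb{P}(\mathfrak{g})$. Because $\mathfrak{g}$ is simply laced, all roots are conjugate under the Weyl group, so $\mathcal{N}_{\min}$ contains every root vector. Let $V_\lambda$ be the simple $\mathfrak{g}$-module of highest weight $\lambda$.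

\begin{lemma}\label{lem:cone}
Let $\mathsf{C}\subset\mathcal{N}_{\min}$ be an irreducible closed cone and let $Z_{\mathsf{C}}$ be the closure of $\{\exp(t^{-1}n)\,t^0:n\in\mathsf{C}\}$ in $\mathcal{G}^0$.
\begin{itemize}
\item[(a)] $Z_{\mathsf{C}}\cong\{[r:n]:n\in\mathsf{C}\}\subset\mathbb{P}(\mathbb{C}\oplus\mathfrak{g})$, with $\mathcal{O}(1)$ the hyperplane bundle and homogeneous coordinate ring $\mathbb{C}[r]\otimes\mathbb{C}[\mathsf{C}]$. Here $[1:0]=t^0$, and $[0:e_{-\beta}]=t^\beta$ if $e_{-\beta}\in\mathsf{C}$. The isomorphism is $T$-equivariant if $\mathsf{C}$ is $T$-stable.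
\item[(b)] $Z_{\mathcal{N}_{\min}}=\overline{G(\mathcal{O})t^\theta}$. It has dimension $\langle2\rho,\theta\rangle$ and Hilbert function $m\mapsto\sum_{j=0}^m\dim V_{j\theta}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The element $t^{-1}e_\theta$ is the Chevalley generator $f_0$, and at level one $f_0v_0\ne0$, $f_0^2v_0=0$. The vector $v_0$ is $G$-invariant, so conjugating by $G$ gives $(t^{-1}n)^2v_0=0$ and
\[
\exp(t^{-1}n)v_0=v_0+t^{-1}nv_0\qquad(n\in\mathcal{N}_{\min}).
\]
The linear map $\mathfrak{g}\to V(\Lambda_0)$, $n\mapsto t^{-1}nv_0$, is $G$-equivariant and nonzero, hence injective, and its image does not contain the invariant vector $v_0$. So $\mathbb{P}(\mathbb{C}\oplus\mathfrak{g})$ is a linear subspace of $\mathbb{P}(V(\Lambda_0))$, embedded $G$-equivariantly, in which $\exp(t^{-1}n)t^0$ is the point $[1:n]$. Now (F4) gives the first sentence, and $[0:e_{-\beta}]=\lim_{c\to\infty}[1:ce_{-\beta}]=t^\beta$ by \eqref{eq:sl2}.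

(b) Recall that for dominant $\lambda$ the orbit $G(\mathcal{O})t^\lambda$ is irreducible of dimension $\langle2\rho,\lambda\rangle$ and contains $t^{w\lambda}$ for $w$ in the Weyl group. Every nonzero $n\in\mathcal{N}_{\min}$ is $G$-conjugate to $e_{-\theta}$, so $Z_{\mathcal{N}_{\min}}\subset\overline{G(\mathcal{O})t^\theta}$ by \eqref{eq:sl2}. Let $p$ be the number of positive roots $\beta$ with $(\beta,\theta)=1$; for all other positive roots $\beta\ne\theta$ we have $(\beta,\theta)=0$. Then $\langle2\rho,\theta\rangle=2+p$. The tangent space $[\mathfrak{g},e_\theta]$ is spanned by $e_\theta$, by $[e_{-\theta},e_\theta]$ and by the $p$ root spaces $\mathfrak{g}_{\theta-\beta}$, so $\dim\mathcal{N}_{\min}=2+p$ as well, and the inclusion is an equality. Finally, the degree $j$ part of $\mathbb{C}[\mathcal{N}_{\min}]$ is a nonzero $G$-submodule of $H^0(G[e_\theta],\mathcal{O}(j))$, which is $V_{j\theta}^*$ by the Borel--Weil theorem; so it is all of $V_{j\theta}^*$.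
\end{proof}

\begin{example}\label{ex:line}
For $\mathsf{C}=\mathfrak{g}_{-\alpha_i}$, the variety $Z_{\mathsf{C}}$ is a line in $\mathbb{P}(V(\Lambda_0))$ with fixed points $t^0$ and $t^{\alpha_i}$. By Lemma~\ref{lem:recognize} it is an MV cycle of weight $\alpha_i$, the only one because $\Lambda_d$ is a point. So $h^0(Z_{\mathsf{C}},\mathcal{O}(m))=m+1$.
\end{example}

\subsection{Families and direct sums of modules}

Our components of $\Lambda_d$ are found by a dimension count against (F5).

\begin{lemma}\label{lem:sweep}
Let $y\mapsto M_y$ be a morphism from an irreducible variety $\mathcal{Y}$ to $\Lambda_d$. Suppose that $\dim\operatorname{End}(M_y)=\epsilon$ for all $y$, and that each class $\{y':M_{y'}\cong M_y\}$ has codimension $c$ in $\mathcal{Y}$. If $\dim G_d-\epsilon+c=\dim\operatorname{Rep}(Q,d)$, then the closure of the set of modules isomorphic to some $M_y$ is an irreducible component of $\Lambda_d$, and its generic module is isomorphic to some $M_y$.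
\end{lemma}

\begin{proof}
A nonempty fiber of $G_d\times\mathcal{Y}\to\Lambda_d$, $(g,y)\mapsto gM_y$, maps onto one class in $\mathcal{Y}$, with fibers cosets of $\operatorname{Aut}(M_y)$; so it has dimension $\dim\mathcal{Y}-c+\epsilon$. The image is therefore irreducible and constructible of dimension $\dim G_d-\epsilon+c$. Apply (F5).
\end{proof}

\begin{lemma}\label{lem:sum}
Let $M,M'$ be finite-dimensional $\Pi_Q$-modules.
\begin{itemize}
\item[(a)] $\operatorname{Pol}(M\oplus M')=\operatorname{Pol}(M)+\operatorname{Pol}(M')$.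
\item[(b)] $\dim H^*(F_m(M\oplus M'))\ge\dim H^*(F_m(M))\cdot\dim H^*(F_m(M'))$.
\item[(c)] If $F_m(M)$ and $F_m(M')$ are finite sets, equality holds in \textup{(b)}.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A submodule $W$ of $M\oplus M'$ has dimension vector $\underline{\dim}(W\cap M)+\underline{\dim}(\operatorname{pr}_{M'}W)$, and conversely every sum of dimension vectors of submodules is realized by a direct sum.

(b) Let $\mathbb{C}^*$ act on $Z=F_m(M\oplus M')$ by scaling $M'$. A chain is fixed if and only if $W_i=(W_i\cap M)\oplus(W_i\cap M')$ for all $i$, so $Z^{\mathbb{C}^*}=Z^{S^1}=F_m(M)\times F_m(M')$. Let $H^*(BS^1)=\mathbb{C}[\hbar]$. By the localization theorem the rank of $H^*_{S^1}(Z)$ over $\mathbb{C}[\hbar]$ is $\dim H^*(Z^{S^1})$, and by the spectral sequence $H^*(BS^1)\otimes H^*(Z)\Rightarrow H^*_{S^1}(Z)$ this rank is at most $\dim H^*(Z)$. The K\"unneth formula finishes the proof.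

(c) We show that $Z$ is paved by affine spaces, one for each fixed point. As $c\to\infty$, the subspace $c\cdot W$ tends to $(W\cap M)\oplus\operatorname{pr}_{M'}W$. So the stratum of points flowing to $(A_\bullet,B_\bullet)\in F_m(M)\times F_m(M')$ consists of the chains with $W_i\cap M=A_i$ and $\operatorname{pr}_{M'}W_i=B_i$. Such a $W_i$ has the form $\{(w,w'):w'\in B_i,\ w+A_i=f_i(w')\}$ for a unique $f_i\in\operatorname{Hom}_{\Pi_Q}(B_i,M/A_i)$, and $W_i\subseteq W_{i+1}$ if and only if $f_{i+1}|_{B_i}\equiv f_i$ modulo $A_{i+1}$. These conditions are linear, so the stratum is an affine space. Embed $Z$ equivariantly in a projective space $\mathbb{P}(\bigoplus_aW_a)$, where $\mathbb{C}^*$ has weight $a$ on $W_a$. The sets $Z_{\le a}=Z\cap\mathbb{P}(\bigoplus_{a'\le a}W_{a'})$ are closed, and on $Z_{\le a}\setminus Z_{\le a-1}$ the limit is the projection to $\mathbb{P}(W_a)$, which is continuous with values in a finite set. So $Z_{\le a}\setminus Z_{\le a-1}$ is a disjoint union of strata, each open and closed in it. The long exact sequences in Borel--Moore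 homology split by parity of degree, and $H_*(Z)$ has a basis indexed by the strata.
\end{proof}

\section{The fusion degeneration}\label{sec:fusion}

In this section $\mathfrak{g}$ is simple and $(\tilde G,E)$ is $(G,\mathfrak{g})$ or $(SL_n,\mathbb{C}^n)$; we write $T$ also for the maximal torus of $\tilde G$. We fix an MV cycle $X$ of weight $\nu$ and put $P=\operatorname{Pol}(X)$, $d=\dim X=\operatorname{ht}\nu$.

\subsection{Construction}

We view $g\tilde G(\mathcal{O})$ as the lattice $gE[[t]]\subset E((t))$. Since $SL(E)/\tilde G$ is affine, this is a closed embedding of the reduced $\mathcal{G}(\tilde G)$ into the Grassmannian of lattices $L$ of \emph{relative dimension} $0$, meaning $\dim L/t^kE[[t]]=\dim E[[t]]/t^kE[[t]]$ for $k\gg0$. On lattices between $t^kE[[t]]$ and $t^{-k}E[[t]]$ put $\mathcal{L}=\det(L/t^kE[[t]])^*$. For different $k$ these bundles differ by a constant line, so they define a line bundle on $\mathcal{G}^0$. It is ample by the Pl\"ucker embedding, so $\mathcal{L}\cong\mathcal{O}(\kappa)$ for some $\kappa\ge1$ by (F4).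

Fix $k\ge4$ such that all lattices in $\overline{S^\nu\cap T^0}$ lie between $t^kE[[t]]$ and $t^{-k}E[[t]]$. We need a space that holds a pair of lattices at $t=\pm s$ for $s\neq0$ and one lattice at $t=0$ for $s=0$. Put
\[
\tau=t^2-s^2,\qquad H_s=\tau^{-k}E[t]/\tau^kE[t].
\]
Since $\mathbb{C}[t]=\mathbb{C}[\tau]\oplus t\,\mathbb{C}[\tau]$, the elements
\begin{equation}\label{eq:basis}
t^\epsilon\tau^je\qquad(\epsilon\in\{0,1\},\ -k\le j<k,\ e\text{ in a weight basis of }E)
\end{equation}
form a basis of $H_s$ for every $s$; they make $H$ a trivial $T$-equivariant vector bundle over $\mathbb{A}^1$. Let $\mathcal{R}\to\mathbb{A}^1$ be the Grassmann bundle of subspaces of $H_s$ of half the dimension, $2k\dim E$, and let $\mathcal{L}$ denote also the dual of the determinant of the tautological bundle. For $L\in\mathcal{R}_s$ let $\tilde L\subset\tau^{-k}E[t]$ be its preimage.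

For $s\ne0$ the Chinese remainder theorem splits $H_s$ as the sum of the spaces $(t\mp s)^{-k}E[[t\mp s]]/(t\mp s)^kE[[t\mp s]]$. Substituting $t-s$ for $t$ in $L_1$ and $t+s$ for $t$ in $L_2$ gives a $T$-equivariant closed embedding
\[
(\mathbb{A}^1\setminus0)\times X\times X\to\mathcal{R}|_{s\ne0},\qquad(s,L_1,L_2)\mapsto L_1*_sL_2,
\]
which pulls $\mathcal{L}$ back to $\mathcal{L}\boxtimes\mathcal{L}$ on each fiber. Let $\mathcal{X}$ be the reduced closure of the image in $\mathcal{R}$, and $X_s$ its scheme-theoretic fiber over $s$. Thus $X_s\cong X\times X$ for $s\ne0$, and $X_0$ is the \emph{fusion degeneration}. Since $X$ is irreducible, $\mathcal{X}$ is integral; it dominates a smooth curve, so it is flat over $\mathbb{A}^1$, and $X_0$ is projective of pure dimension $2d$. We identify $t$-stable points of $\mathcal{R}_0$ with lattices in $E((t))$ between $t^{2k}E[[t]]$ and $t^{-2k}E[[t]]$; under this identification the two bundles $\mathcal{L}$ agree. Let $\phi\colon\mathcal{G}^0\to\mathcal{G}^0$ be the map $[g(t)]\mapsto[g(t^2)]$.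

\begin{proposition}\label{prop:fusion}
\begin{itemize}
\item[(a)] $(X_0)_{\mathrm{red}}\subset\mathcal{G}^0$.
\item[(b)] If $t^\lambda\in X_0$ then $\lambda\in2P$. Every irreducible component of $X_0$ is an MV cycle of weight $2\nu$ and contains $t^0$.
\item[(c)] Some component $X'$ of $X_0$ contains $\phi(X)$, and $\operatorname{Pol}(X')=2P$.
\item[(d)] $\delta(X)^2=\sum_C\operatorname{mult}_C(X_0)\,\delta(C)$, the sum over the irreducible components of $X_0$. Hence $\delta(X')\le\delta(X)^2$, with equality if and only if $X_0$ is irreducible and generically reduced.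
\end{itemize}
\end{proposition}

Here $\operatorname{mult}_C(X_0)$ is the length of the local ring of $X_0$ at the generic point of $C$.

\subsection{The limit lies in the loop Grassmannian}

A point of $X_0$ is at first only a subspace. For (a) we describe the points of $\mathcal{G}(\tilde G)$ by closed conditions that make sense for every $s$.

\begin{proof}[Proof of \textup{(a)}]
Multiplication by $t$ is an endomorphism of the bundle $H$, so $tL\subset L$ is a closed condition on $\mathcal{R}$. It holds on $X_s$ for $s\neq0$, hence on $X_0$. So points of $X_0$ are lattices $L\subset E((t))$ of relative dimension $0$. For $(SL_n,\mathbb{C}^n)$ write $L=g\mathcal{O}^n$ with $g\in GL_n(\mathcal{K})$; then $\det g$ is a unit of $\mathcal{O}$, and we may take $g\in SL_n(\mathcal{K})$.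

Let $(\tilde G,E)=(G,\mathfrak{g})$. A lattice $g\mathfrak{g}[[t]]$ is closed under the bracket, and the Killing form takes values in $\mathcal{O}$ on it. To express these conditions by maps of vector bundles of finite rank over $\mathcal{R}$, put $L^\sharp=\tilde L/\tau^{3k}\mathfrak{g}[t]$. Since
\[
[\tau^{3k}\mathfrak{g}[t],\tilde L]\subset\tau^{2k}\mathfrak{g}[t]\subset\tilde L ,
\]
the bracket induces a bundle map $L^\sharp\otimes L^\sharp\to\tau^{-2k}\mathfrak{g}[t]/\tilde L$. In the same way the Killing form pairs $\tau^{3k}\mathfrak{g}[t]$ and $\tilde L$ into $\tau^{2k}\mathbb{C}[t]$ and induces $L^\sharp\otimes L^\sharp\to\tau^{-2k}\mathbb{C}[t]/\mathbb{C}[t]$. Both maps vanish on $X_s$ for $s\ne0$: vanishing can be tested after completion at $t=\pm s$, where $\tilde L$ becomes a translate of some $g\mathfrak{g}[[t]]$. Vanishing loci are closed, so both maps vanish on $X_0$.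

Let $L\in X_0$. Then $[L,L]\subset L$ and $L\subset L^\vee$, the dual lattice for the Killing form. As $\mathfrak{g}[[t]]$ is self-dual, $L^\vee$ also has relative dimension $0$, so $L=L^\vee$. The Killing form of the free $\mathcal{O}$-Lie algebra $L$ is a trace, so it is the restriction of the Killing form of $L\otimes\mathcal{K}=\mathfrak{g}\otimes\mathcal{K}$; thus it is a perfect pairing. Reducing modulo $t$, the Lie algebra $\mathfrak{s}=L/tL$ has nondegenerate Killing form, so it is semisimple and $H^2(\mathfrak{s},\mathfrak{s})=0$.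

We claim $L\cong\mathfrak{s}\otimes\mathcal{O}$. Identify $L$ with $\mathfrak{s}\otimes\mathcal{O}$ as an $\mathcal{O}$-module, and suppose the bracket of $L$ is $[\,,]+t^j\mu_j+\cdots$ with $j\ge1$ and $[\,,]$ the bracket of $\mathfrak{s}$. The Jacobi identity in order $t^j$ says that $\mu_j$ is a $2$-cocycle. So $\mu_j(x,y)=[\gamma x,y]+[x,\gamma y]-\gamma[x,y]$ for some $\gamma\in\operatorname{End}(\mathfrak{s})$, and transporting the bracket by $1+t^j\gamma$ removes the term of order $t^j$. The product of these transformations converges $t$-adically, which proves the claim. Now $\mathfrak{s}\otimes\overline{\mathcal{K}}\cong\mathfrak{g}\otimes\overline{\mathcal{K}}$, so the root systems agree and $\mathfrak{s}\cong\mathfrak{g}$. An isomorphism $\mathfrak{g}\otimes\mathcal{O}\to L$ extends to an element $h\in\operatorname{Aut}(\mathfrak{g})(\mathcal{K})=G(\mathcal{K})\rtimes\Xi$, where $\Xi\subset\operatorname{Aut}(\mathfrak{g})$ is the finite group of diagram automorphisms. As $\Xi$ preserves $\mathfrak{g}[[t]]$, we get $L\in G(\mathcal{K})\mathfrak{g}[[t]]$.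

It remains to reach the identity component. Let $f\colon\mathcal{X}\to\mathbb{A}^1$ be the projection. The finite $\mathbb{C}[s]$-algebra $f_*\mathcal{O}_{\mathcal{X}}$ is a domain of generic rank $h^0(X\times X,\mathcal{O}_{X\times X})=1$. It lies in $\mathbb{C}(s)$ and is integral over $\mathbb{C}[s]$, so it equals $\mathbb{C}[s]$, and by Stein factorization $X_0$ is connected. Finally $t^0\in X_0$, because $t^0\in X$ and $t^0*_st^0$ is the point $E[t]/\tau^kE[t]$ for all $s\ne0$.
\end{proof}

\subsection{Fixed points, the distinguished component, and degrees}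

New fixed points may appear in the limit. They are controlled by the Pl\"ucker coordinates that vanish identically for $s\neq0$.

\begin{proof}[Proof of \textup{(b)}]
Let $\beta$ run over the weights of $E$ with multiplicity; their sum is $0$. Put $\iota(\mu)=\sum_\beta\langle\beta,\mu\rangle\beta$. This linear map is injective, because $\langle\iota(\mu),\mu\rangle=\sum_\beta\langle\beta,\mu\rangle^2>0$ for $\mu\ne0$. The fixed points of $X_s$, $s\ne0$, are the $t^\mu*_st^{\mu'}$ with $t^\mu,t^{\mu'}\in X$. Along a weight vector of weight $\beta$ the corresponding $\tilde L$ is $(t-s)^{\langle\beta,\mu\rangle}(t+s)^{\langle\beta,\mu'\rangle}\mathbb{C}[t]$, whose quotient by $\tau^k\mathbb{C}[t]$ has dimension $2k-\langle\beta,\mu+\mu'\rangle$. So the determinant line of the subspace has weight $\sum_\beta(2k-\langle\beta,\mu+\mu'\rangle)\beta=-\iota(\mu+\mu')$. At $t^\lambda\in\mathcal{R}_0$ the dimensions are $2k-\langle\beta,\lambda\rangle$ and the weight is $-\iota(\lambda)$.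

Embed $\mathcal{R}\subset\mathbb{A}^1\times\mathbb{P}(W)$ by Pl\"ucker, using the trivialization \eqref{eq:basis}, and decompose $W=\bigoplus_\chi W_\chi$ into weight spaces. A fixed point whose determinant line has weight $\chi$ lies in $\mathbb{P}(W_\chi)$. Let $p\in X_s$, $s\ne0$, and let $S_p$ be the set of $\chi$ such that $p$ has a nonzero component in $W_\chi$. For a vertex $\chi'$ of $\operatorname{conv}S_p$, choose a one-parameter subgroup of $T$ whose pairing with $S_p$ is minimal only at $\chi'$. It moves $p$ to its component in $\mathbb{P}(W_{\chi'})$, which is a fixed point of $X_s$. So $-\chi'\in\iota(P+P)=\iota(2P)$, and by convexity $-S_p\subset\iota(2P)$. Thus the coordinates on $W_\chi$ with $-\chi\notin\iota(2P)$ vanish on $X_s$ for $s\ne0$, hence on $X_0$. If $t^\lambda\in X_0$ then $\iota(\lambda)\in\iota(2P)$, so $\lambda\in2P$.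

By (a) such a $\lambda$ lies in the coroot lattice. The vertices of $P$ satisfy $0\le\mu\le\nu$, so $\lambda$ and $2\nu-\lambda$ have nonnegative coordinates in the basis of simple roots, i.e.\ $0\le\lambda\le2\nu$. The components of $X_0$ are $T$-stable of dimension $\operatorname{ht}2\nu$, and Lemma~\ref{lem:recognize} applies.
\end{proof}

For (c) we need a single component that contains all $t^{2\mu}$ with $t^\mu \in X$. The natural guess is the limit of the diagonal $L*_sL$, but it is easier to pull a lattice back along the double cover $t\mapsto\tau$ and to check that the result stays in the family.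

\begin{proof}[Proof of \textup{(c)}]
For $L\in X$ let $\bar L\subset\tau^{-k}E[\tau]/\tau^kE[\tau]$ be obtained from $L/t^kE[[t]]$ by renaming $t$ as $\tau$, and put $L^{(s)}=\bar L\oplus t\bar L\subset H_s$. In the trivialization \eqref{eq:basis} this subspace does not depend on $s$, so $(s,L)\mapsto L^{(s)}$ is a morphism $\mathbb{A}^1\times X\to\mathcal{R}$. It is the $\mathbb{C}[t]$-module generated by the $f(\tau)$, $f\in L$; in particular $L^{(0)}=\phi(L)$. For $s\ne0$ we have $\tau=\pm2s(t\mp s)+(t\mp s)^2$, a local coordinate at $\pm s$. So $L^{(s)}=(\sigma^+L)*_s(\sigma^-L)$, where $\sigma^\pm\in\operatorname{Aut}(\mathcal{O})$ is the substitution $t\mapsto\pm2st+t^2$.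

The group $\operatorname{Aut}(\mathcal{O})$ preserves $N(\mathcal{K})$ and $N^-(\mathcal{K})$, and it fixes $t^\nu$ and $t^0$, since $\sigma(t)=t\cdot\text{unit}$ gives $\sigma(t)^\nu\in t^\nu T(\mathcal{O})$. So it preserves $\overline{S^\nu\cap T^0}$. On lattices between $t^kE[[t]]$ and $t^{-k}E[[t]]$ it acts through the connected algebraic group $\operatorname{Aut}(\mathbb{C}[t]/t^{2k+1})=\{a_1t+\dots+a_{2k}t^{2k}:a_1\ne0\}$, which preserves each irreducible component. Hence $\sigma^\pm L\in X$, so $L^{(s)}\in X_s$ for $s\neq0$ and $\phi(L)\in X_0$. The irreducible set $\phi(X)$ lies in one component $X'$. It contains $\phi(t^\mu)=t^{2\mu}$ for all $t^\mu\in X$, so $\operatorname{Pol}(X')\supseteq2P$, and equality holds by (b).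
\end{proof}

\begin{proof}[Proof of \textup{(d)}]
By flatness and the K\"unneth formula, $\chi(X_0,\mathcal{L}^m)=\chi(X,\mathcal{O}(\kappa m))^2$. The coefficient of $m^{2d}$ in $\chi(X_0,\mathcal{L}^m)$ is the sum over $C$ of $\operatorname{mult}_C(X_0)$ times the coefficient of $m^{2d}$ in $\chi(C,\mathcal{L}^m)$. By (a), $\mathcal{L}|_C=\mathcal{O}(\kappa)|_C$, so the latter is $\kappa^{2d}\delta(C)$. Cancel $\kappa^{2d}$. The last assertion follows because every $\delta(C)$ is positive.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:criterion}}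

The hypothesis means that, for every dense open $\mathcal{U}\subset V\times V$, the modules isomorphic to $M\oplus M'$ with $(M,M')\in\mathcal{U}$ are dense in $V^{(2)}$. So for each $m$ we can choose $M,M'$ generic in $V$ with $M\oplus M'$ generic in $V^{(2)}$. Take $X=X_V$. By (F3) and Lemma~\ref{lem:sum}(a), $\operatorname{Pol}(X_{V^{(2)}})=2\operatorname{Pol}(X_V)$; with the quotient convention this reads $2\nu-2\operatorname{Pol}(M)=2(\nu-\operatorname{Pol}(M))$ and is equally true. By Proposition~\ref{prop:fusion}(b),(c) and (F2), $X_{V^{(2)}}=X'$. If \eqref{eq:conj} holds for $(V,m)$ and $(V^{(2)},m)$, Lemma~\ref{lem:sum}(b) gives $h^0(X_V,\mathcal{O}(m))^2\le h^0(X',\mathcal{O}(m))$. If this holds for infinitely many $m$, then $\delta(X_V)^2\le\delta(X')$, and Proposition~\ref{prop:fusion}(d) concludes. \qed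

\subsection{A chart around $t^0$}

All components of $X_0$ pass through $t^0$, so all of them can be seen in one affine chart, where the coordinates $u,v$ of \eqref{eq:uv} appear. Let $F_s=\{f\in\tau^{-k}E[t]:f(\infty)=0\}$. It is spanned by the elements \eqref{eq:basis} with $j<0$, so it is a subbundle of $H$ of half the rank. Let $U\subset\mathcal{R}$ be the open set where $L\oplus F_s=H_s$. For $L\in U$ and $e\in E$ there is a unique element $e+r_L(e)$ of $L\cap(e+F_s)$, and $L\mapsto r_L\in\operatorname{Hom}(E,F_s)$ is a morphism. Expanding at infinity, $r_L=r_1t^{-1}+r_2t^{-2}+\cdots$, we obtain morphisms $r_1,r_2\colon U\to\operatorname{End}(E)$.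

\begin{lemma}\label{lem:chart}
Let $\mathbb{W}$ be a variety over $\mathbb{A}^1_s$ and let $g_w\in\tilde G(\mathbb{C}[t,\tau^{-1}])$, $w \in \mathbb{W}$, be an algebraic family such that $g_w(\infty)=1$ and $\tau^kg_w^{\pm1}$ are polynomial in $t$.
\begin{itemize}
\item[(a)] $\psi(w)=g_wE[t]/\tau^kE[t]$ defines a morphism $\psi\colon\mathbb{W}\to U$ with $r_{\psi(w)}=g_w-1$. For $s\ne0$ the two local parts of $\psi(w)$ are given by the lattices $g_wE[[t-s]]$ and $g_wE[[t+s]]$.
\item[(b)] If $\psi$ has a left inverse $U\to\mathbb{W}$, it is a closed immersion.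
\item[(c)] Suppose that $\psi$ is a closed immersion, and let $Z\subset\mathbb{W}_0$ be closed and irreducible of dimension $2d$ with $\psi(Z)\subset X_0$. Then $X''=\overline{\psi(Z)}$ is a component of $X_0$. If $\phi(X)$ meets $\psi(\mathbb{W}_0\setminus Z)$, then $X''\ne X'$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Write $g=g_w$. The pole bounds give $\tau^kE[t]\subset gE[t]\subset\tau^{-k}E[t]$. The quotient $gE[t]/\tau^kE[t]\cong E[t]/\tau^kg^{-1}E[t]$ has dimension $\deg\det(\tau^kg^{-1})=2k\dim E$, since $\det g=1$. It is the image of the bundle map $g\colon E[t]/\tau^{2k}E[t]\to H_s$, which has constant rank, so $\psi$ is a morphism to $\mathcal{R}$. If $f\in F_s\cap gE[t]$, then $g^{-1}f$ is a polynomial that vanishes at $\infty$, so $f=0$ and $\psi(w)\in U$. Finally $ge=e+(g-1)e$ with $(g-1)e\in F_s$.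

(b) A section of a separated morphism is a closed immersion.

(c) The first claim holds because $\dim X_0=2d$. As $\psi(Z)$ is closed in $U$, we have $X''\cap U=\psi(Z)$. So a point of $\phi(X)\subset X'$ in $\psi(\mathbb{W}_0\setminus Z)$ is not in $X''$.
\end{proof}

\begin{example}\label{ex:sl2}
Let $\mathfrak{g}=\mathfrak{sl}_2$, $E=\mathbb{C}^2$, $f=e_{-\alpha}$, and let $X\cong\mathbb{P}^1$ be the cycle of Example~\ref{ex:line}. Take $\mathbb{W}=\mathbb{A}^3$ and $g=1+(c_1t+c_0)\tau^{-1}f$. Then $r_1=c_1f$, $r_2=c_0f$, and $\psi$ is a closed immersion. For $s\ne0$, writing $c_1=a+a'$ and $c_0=s(a-a')$ gives $g=(1+\frac{a}{t-s}f)(1+\frac{a'}{t+s}f)$ with commuting factors, so $\psi(\mathbb{W})\subset\mathcal{X}\cap U$. Both are integral of dimension $3$ and closed in $U$, so they coincide. This is the linear case of Section~\ref{sec:toy}: $X_0\cap U\cong\mathbb{A}^2$, so $X_0$ is irreducible and generically reduced. Moreover $t^{-\alpha}\psi(0,c_1,c_0)=(1+(c_1t+c_0)f)\,t^{-\alpha}\in G(\mathcal{O})t^\alpha$, so $X'=t^\alpha\overline{G(\mathcal{O})t^\alpha}$.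 By Lemma~\ref{lem:cone} this is a quadric cone in $\mathbb{P}^3$, the flat limit of the quadric $\mathbb{P}^1\times\mathbb{P}^1$, and $h^0(X',\mathcal{O}(m))=(m+1)^2$. The module is the sum of two simple modules, so $\dim H^*(F_m)=(m+1)^2$ by Lemma~\ref{lem:sum}(c). The conjecture holds here.
\end{example}

\section{The counterexample in type $D_4$}\label{sec:D4}

Let $\mathfrak{g}=\mathfrak{so}_8$. The positive roots are $\alpha_1,\alpha_2,\alpha_3$, the eight roots $\beta_J=\alpha_0+\sum_{j\in J}\alpha_j$ for $J\subseteq\{1,2,3\}$, and the highest root $\theta=2\alpha_0+\alpha_1+\alpha_2+\alpha_3$. We have $(\beta_J,\theta)=1$ and $\theta-\beta_J=\beta_{J^c}$, where $J^c$ is the complement of $J$.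

\subsection{The modules}

Orient the arrows as $b_i\colon i\to0$. The relations of $\Pi_Q$ are $b_i^*b_i=0$ and $\sum_ib_ib_i^*=0$. For $\xi\in(\mathbb{C}^*)^3$ with $\sum_i\xi_i=0$, let $M_\xi$ have basis $w^+,w^-$ at the vertex $0$ and $w_i$ at the vertex $i$, with
\[
b_i^*w^+=w_i,\qquad b_i^*w^-=0,\qquad b_iw_i=\xi_iw^- .
\]
The relation at $0$ holds because $\sum_i\xi_i=0$. The dimension vector is $\theta$.

Let $f\colon M_\xi\to M_\eta$ be a homomorphism, with $f(w^+)=cw^++c'w^-$. Applying $b_i^*$ gives $f(w_i)=cw_i$. Since $b_i^*f(w^-)=0$, we have $f(w^-)=\sigma w^-$, and commutation with $b_i$ means $\sigma\xi_i=c\eta_i$. If $[\xi]\ne[\eta]$ in $\mathbb{P}^2$ this forces $c=\sigma=0$. So $\dim\operatorname{Hom}(M_\xi,M_\eta)$ is $2$ if $[\xi]=[\eta]$ and $1$ otherwise, $\operatorname{End}(M_\xi)$ is local, and $M_\xi\cong M_\eta$ if and only if $[\xi]=[\eta]$. We apply Lemma~\ref{lem:sweep} twice.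
\begin{itemize}
\item For $d=(2;1,1,1)$ and the modules $M_\xi$: $7-2+1=6=\dim\operatorname{Rep}(Q,d)$. Call the resulting component $V_1$.
\item For $d=(4;2,2,2)$ and the modules $M_\xi\oplus M_\eta$ with $[\xi]\ne[\eta]$: the endomorphism algebra has dimension $2+2+1+1=6$, the classes have codimension $2$ by the Krull--Schmidt theorem, and $28-6+2=24=\dim\operatorname{Rep}(Q,d)$. Call the resulting component $V$. It is the component of Theorem~\ref{thm:D4}.
\end{itemize}
That $M_\xi$ moves in a one-parameter family enters the second count: the two summands are not isomorphic, which lowers the dimension of the endomorphism algebra from $8$ to $6$.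

\begin{lemma}\label{lem:D4mod}
$F_m(M_\xi)$ is a finite set with $\Omega(m)$ points, and $\dim H^*(F_m(\dot V))=\Omega(m)^2$. With $P=\operatorname{conv}(\{0,\theta\}\cup\{\beta_J\})$ we have $\operatorname{Pol}(\dot V_1)=P=\theta-P$ and $\operatorname{Pol}(\dot V)=2P$.
\end{lemma}

\begin{proof}
Let $W\subseteq M_\xi$ be a submodule, with component $W_0$ at the vertex $0$. If $W_0\not\subset\mathbb{C}w^-$, then $W$ contains all $w_i$, hence $w^-$, so $W=M_\xi$. If $W_0=0$ then $W=0$, since $\xi_i\neq0$. If $W_0=\mathbb{C}w^-$, then $W$ is spanned by $w^-$ and the $w_j$, $j\in J$, for any $J$. So there are ten submodules, with dimension vectors $0$, $\beta_J$ and $\theta$. A chain of length $m$ with $r$ members of the middle type is determined by the number of zero members ($m-r+1$ choices) and a chain $J_1\subseteq\dots\subseteq J_r$; each of $1,2,3$ enters at one of $r$ steps or never, which gives $(r+1)^3$ choices. The rest follows from Lemma~\ref{lem:sum}(a),(c).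
\end{proof}

\subsection{The cycle of $V_1$}

Let $\mathfrak{h}_1=\bigoplus_J\mathfrak{g}_{-\beta_J}$, $\mathbb{C}z=\mathfrak{g}_{-\theta}$ and $\mathfrak{h}=\mathfrak{h}_1\oplus\mathbb{C}z$. These are the parts of $\mathfrak{g}$ of degrees $-1$ and $-2$ for the grading by the coefficient of $\alpha_0$, whose degrees run from $-2$ to $2$. So $z$ is central in $\mathfrak{h}$, and $[x,y]=\omega(x,y)z$ on $\mathfrak{h}_1$ for an alternating form $\omega$, which is nondegenerate because it pairs $\mathfrak{g}_{-\beta_J}$ with $\mathfrak{g}_{-\beta_{J^c}}$. Under $SL_2^3$ (nodes $1,2,3$) the vector $e_{-\alpha_0}$ is a highest weight vector of weight $1$ for each factor, so $\mathfrak{h}_1\cong\mathbb{C}^2\otimes\mathbb{C}^2\otimes\mathbb{C}^2$ with weight basis $e_{ijk}$, $i,j,k\in\{1,2\}$. Let $\Gamma\subset\mathfrak{h}_1$ be the cone of decomposable tensors, the $4$-dimensional cone over the Segre variety $(\mathbb{P}^1)^3$, and put $\mathsf{C}=\Gamma\times\mathbb{C}z\subset\mathfrak{h}$.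

\begin{proposition}\label{prop:Y}
$\mathsf{C}\subset\mathcal{N}_{\min}$, and $Y:=Z_{\mathsf{C}}$ equals $X_{V_1}$. The Hilbert function of $Y\subset\mathbb{P}(\mathbb{C}\oplus\mathfrak{h})=\mathbb{P}^9$ is $\Omega(m)$, and $\delta(Y)=\frac1{20}$.
\end{proposition}

\begin{proof}
A nonzero $x\in\Gamma$ is $SL_2^3$-conjugate to a multiple of $e_{-\alpha_0}$, and $\exp(\operatorname{ad}y)x=x+\omega(y,x)z$ runs over $x+\mathbb{C}z$ as $y$ runs over $\mathfrak{h}_1$. The multiples of $z$ are root vectors. So $\mathsf{C}\subset\mathcal{N}_{\min}$ and Lemma~\ref{lem:cone}(a) applies. The weights of $T$ on $\mathbb{C}\oplus\mathfrak{h}$ are distinct, so the fixed points in $\mathbb{P}^9$ are the ten coordinate points. All of them lie in $Y$, and they are $t^0$, $t^{\beta_J}$, $t^\theta$. Since $\dim Y=5=\operatorname{ht}\theta$, Lemma~\ref{lem:recognize} shows that $Y$ is an MV cycle of weight $\theta$. Its polytope is $P$, so $Y=X_{V_1}$ by (F2), (F3) and Lemma~\ref{lem:D4mod}. The homogeneous coordinate ring is $\mathbb{C}[r,a]\otimes\mathbb{C}[\Gamma]$, with $a$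 the coordinate on $\mathbb{C}z$, and $\dim\mathbb{C}[\Gamma]_j=(j+1)^3$. So the Hilbert function is $\sum_j(m-j+1)(j+1)^3=\Omega(m)$, and $\delta(Y)=\lim\Omega(m)/m^5=\int_0^1(1-x)x^3\,dx=\frac1{20}$.
\end{proof}

\begin{remark}\label{rem:V1}
The ring $\mathbb{C}[\Gamma]=\bigoplus_jH^0((\mathbb{P}^1)^3,\mathcal{O}(j,j,j))$ is normal, hence so is $\mathbb{C}[r,a]\otimes\mathbb{C}[\Gamma]$. So $Y$ is projectively normal and $h^0(Y,\mathcal{O}(m))=\Omega(m)=|F_m(M_\xi)|$ for all $m$: the conjecture holds for $V_1$.
\end{remark}

\subsection{A second component}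

Apply Section~\ref{sec:fusion} to $X=Y$ and $(\tilde G,E)=(G,\mathfrak{g})$. The component $X'$ is an MV cycle of weight $2\theta$ with polytope $2P=\operatorname{Pol}(X_V)$, so $X'=X_V$ by (F2). Let $\mathbb{W}=\mathbb{A}^1\times\mathfrak{h}_1\times\mathfrak{h}_1\times\mathbb{A}^2$ with coordinates $(s;u,v,c_1,c_0)$, and
\[
g=\exp\Big(\frac{tu+v+(c_1t+c_0)z}{\tau}\Big).
\]
The adjoint action of an element of $\mathfrak{h}$ lowers the degree, so its fifth power vanishes, and $g^{\pm1}$ have poles of order at most $4\le k$ in $\tau$. Lemma~\ref{lem:chart}(a) gives $\psi\colon\mathbb{W}\to U$. The exponent is $(u+c_1z)t^{-1}+(v+c_0z)t^{-2}+O(t^{-3})$, so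
\[
r_1=\operatorname{ad}(u+c_1z),\qquad r_2-\tfrac12r_1^2=\operatorname{ad}(v+c_0z).
\]
Composing with a linear left inverse of $\operatorname{ad}\colon\mathfrak{h}\to\operatorname{End}(\mathfrak{g})$ gives a left inverse of $\psi$, so $\psi$ is a closed immersion. The next lemma says that the failure of commutativity only shifts the central coordinates, which are unconstrained in $\mathsf{C}$.

\begin{lemma}\label{lem:D4chart}
If $s\ne0$ and $v\pm su\in\Gamma$, then $\psi(s;u,v,c_1,c_0)\in X_s$.
\end{lemma}

\begin{proof}
Put $x=(su+v)/2s$ and $y=(su-v)/2s$, both in $\Gamma$; solve $c_1=a+a'$, $c_0=s(a-a')$; and let $p=\frac{x+az}{t-s}$, $q=\frac{y+a'z}{t+s}$. By \eqref{eq:uv}, $g=\exp(p+q)$. The commutator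
\[
\tfrac12[p,q]=\frac{\omega(x,y)}{2\tau}z=\frac{\omega(x,y)}{4s}\Big(\frac1{t-s}-\frac1{t+s}\Big)z
\]
is central in $\mathfrak{h}\otimes\mathbb{C}(t)$, so
\[
g=\exp(p)\exp(-\tfrac12[p,q])\exp(q)=\exp(q)\exp(\tfrac12[p,q])\exp(p).
\]
Factors on the right that are regular at a point do not change the lattice there. The first expression at $t=s$ and the second at $t=-s$ give, with $\omega=\omega(x,y)$,
\begin{align*}
gE[[t-s]]&=\exp\Big(\frac{x+(a-\omega/4s)z}{t-s}\Big)E[[t-s]],\\
gE[[t+s]]&=\exp\Big(\frac{y+(a'-\omega/4s)z}{t+s}\Big)E[[t+s]].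
\end{align*}
Both are translates of points of $Y$.
\end{proof}

\begin{proposition}\label{prop:D4red}
Let $Z=\{s=0,\ v=0\}\subset\mathbb{W}$. Then $X''=\overline{\psi(Z)}$ is a component of $X_0$ different from $X'=X_V$. Consequently $\delta(X_V)<\frac1{400}$.
\end{proposition}

\begin{proof}
For $x,y\in\Gamma$ and $s\ne0$ the point $\psi(s;x+y,s(x-y),c_1,c_0)$ lies in $X_s$, so its limit $\psi(0;x+y,0,c_1,c_0)$ lies in $X_0$. The tangent spaces of $\Gamma$ at $e_{111}$ and $e_{222}$ are $\langle e_{111},e_{211},e_{121},e_{112}\rangle$ and $\langle e_{222},e_{122},e_{212},e_{221}\rangle$; they span $\mathfrak{h}_1$, so $\Gamma+\Gamma$ is dense in $\mathfrak{h}_1$ and $\psi(Z)\subset X_0$. Also $\dim Z=8+2=10=2\dim Y$. For $0\ne x\in\Gamma$ we have $\phi(\exp(x/t)t^0)=\exp(x/t^2)t^0=\psi(0;0,x,0,0)$, and $(0;0,x,0,0)\notin Z$. Apply Lemma~\ref{lem:chart}(c), Proposition~\ref{prop:fusion}(d) and $\delta(Y)^2=\frac1{400}$.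
\end{proof}

Since $\Omega(m)^2\sim m^{10}/400$, Proposition~\ref{prop:D4red} and Lemma~\ref{lem:D4mod} give
\[
h^0(X_V,\mathcal{O}(m))<\Omega(m)^2=\dim H^*(F_m(\dot V))\qquad(m\gg0).
\]
This disproves the conjecture.

\section{The constant $26/27$}\label{sec:constant}

To finish the proof of Theorem~\ref{thm:D4} we determine all components of $X_0$ with their multiplicities, and the degree of $X''$.

\subsection{The cycle of $X_0$}

\begin{proposition}\label{prop:cycle}
The components of $X_0$ are $X'$, with multiplicity $1$, and $X''$, with multiplicity $2$.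
\end{proposition}

\begin{proof}
\emph{Reduction to the linear model.} Let $\mathcal{D}\subset\mathbb{A}^1\times\mathfrak{h}_1\times\mathfrak{h}_1$ be the reduced closure of $\mathcal{D}^\circ=\{s\ne0,\ v\pm su\in\Gamma\}\cong(\mathbb{A}^1\setminus0)\times\Gamma\times\Gamma$, as in Section~\ref{sec:toy}; it is integral of dimension $9$. By Lemma~\ref{lem:D4chart}, $\psi(\mathcal{D}\times\mathbb{A}^2)\subset\mathcal{X}\cap U$. Both are integral of dimension $11$ and closed in $U$, so they coincide, and $X_0\cap U\cong\mathcal{D}_0\times\mathbb{A}^2$ as schemes. Every component of $X_0$ contains $t^0\in U$ by Proposition~\ref{prop:fusion}(b). So the components of $X_0$, with multiplicities, correspond to those of $\mathcal{D}_0$, which has pure dimension $8$.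

\emph{The tangent component.} The ideal of $\Gamma$ is generated by quadratic forms; write them as $f(x,x)$ with $f$ symmetric bilinear. On $\mathcal{D}^\circ$ we have $f(v,v)\pm2sf(u,v)+s^2f(u,u)=0$. Hence on $\mathcal{D}^\circ$, and so on $\mathcal{D}$,
\[
f(u,v)=0,\qquad f(v,v)+s^2f(u,u)=0 .
\]
For $s=0$ and $v\ne0$ these are the equations of the tangent bundle of the smooth variety $\Gamma\setminus0$, an integral scheme of dimension $8$. The scheme $\mathcal{D}_0\cap\{v\ne0\}$ is a closed subscheme of it of pure dimension $8$, and it is nonempty because $(s,0,v)\in\mathcal{D}$ for all $v\in\Gamma$ and all $s$. So it is the whole tangent bundle: exactly one component of $\mathcal{D}_0$ is not contained in $\{v=0\}$, and it has multiplicity $1$. It corresponds to $X'$, which contains $\psi(0;0,x,0,0)$ with $x\ne0$.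

\emph{The secant component.} Any other component lies in $\{s=0,v=0\}\cong\mathfrak{h}_1$, which is irreducible of dimension $8$, so it is this space, and it corresponds to $X''$. To find its multiplicity we normalize $\mathcal{D}$ along it by remembering $x$ and $y$.

Let $\mathfrak{h}_1^\circ$ be the $GL_2^3$-orbit of $e_{111}+e_{222}$. The matrix units of the three copies of $\mathfrak{gl}_2$ send $e_{111}+e_{222}$ to the eight vectors $e_{ijk}$, so the orbit is open. Let $\Gamma_2^\circ=\{(x,y)\in\Gamma^2:x+y\in\mathfrak{h}_1^\circ\}$, an open subset of $\Gamma^2$. We claim that the addition map $\Gamma_2^\circ\to\mathfrak{h}_1^\circ$ has fibers of exactly two points. Let $u=p_1\otimes q_1\otimes r_1+p_2\otimes q_2\otimes r_2\in\mathfrak{h}_1^\circ$. Viewed as a map $(\mathbb{C}^2)^*\to\mathbb{C}^2\otimes\mathbb{C}^2$ in any of the three ways, $u$ has rank $2$, as this holds for $e_{111}+e_{222}$. So each of the pairs $(p_1,p_2)$, $(q_1,q_2)$, $(r_1,r_2)$ is a basis. For $\ell\in(\mathbb{C}^2)^*$ the contraction $\ell(u)=\ell(p_1)\,q_1\otimes r_1+\ell(p_2)\,q_2\otimes r_2$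 has rank at most $1$ exactly when $\ell(p_1)\ell(p_2)=0$. So $u$ determines the unordered pair of lines $\mathbb{C}p_1,\mathbb{C}p_2$. If $(\ell_1,\ell_2)$ is the basis dual to $(p_1,p_2)$, then $p_i\otimes q_i\otimes r_i=p_i\otimes\ell_i(u)$, which does not change when the $p_i$ are rescaled. So the unordered decomposition is unique, and the two summands are distinct; this proves the claim. The three bases also give an element of $GL_2^3$ that sends $(e_{111},e_{222})$ to $(x,y)$, so $\Gamma_2^\circ$ is one orbit. An equivariant map of homogeneous spaces with two-point fibers is finite \'etale of degree $2$.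

Consider
\[
\pi\colon\mathbb{A}^1\times\Gamma_2^\circ\to\mathcal{D}\cap\{u\in\mathfrak{h}_1^\circ\},\qquad(s,x,y)\mapsto(s,x+y,s(x-y)).
\]
Its composite with the projection to $\mathbb{A}^1\times\mathfrak{h}_1^\circ$ is finite, so $\pi$ is finite, and it is an isomorphism over $s\ne0$. Let $R$ be the local ring of $\mathcal{D}$ at the generic point of $\{s=0,v=0\}$, a one-dimensional domain with residue field $\mathbb{C}(\mathfrak{h}_1^\circ)$, and let $\tilde R$ be the corresponding localization of $\pi_*\mathcal{O}$. It is a finite birational extension of $R$, so $\tilde R/R$ has finite length, and the kernel and cokernel of $s$ on $\tilde R/R$ have the same length. As $s$ is a nonzerodivisor on $R$ and $\tilde R$, the snake lemma gives $\operatorname{length}_R(R/sR)=\operatorname{length}_R(\tilde R/s\tilde R)$. At $s=0$ the map $\pi$ is the addition map, so $\tilde R/s\tilde R=\mathbb{C}(\Gamma_2^\circ)$, a field of degree $2$ over the residue field of $R$. The multiplicity is $2$.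
\end{proof}

\subsection{The degree of $X''$}

Conjugation by $t^{-\theta}$ multiplies $\mathfrak{g}_{-\beta}$ by $t^{(\beta,\theta)}$, that is, $\mathfrak{h}_1$ by $t$ and $z$ by $t^2$. So
\[
t^{-\theta}\psi(0;u,0,c_1,c_0)=\exp\big(u+(c_1t+c_0)z\big)\,t^{-\theta}\in G(\mathcal{O})t^{-\theta}=G(\mathcal{O})t^\theta .
\]
Since $\langle2\rho,\theta\rangle=10=\dim X''$, we get $X''=t^\theta\,\overline{G(\mathcal{O})t^\theta}$. Translation by $t^\theta$ is an automorphism of $\mathcal{G}^0$, so it preserves the ample generator $\mathcal{O}(1)$, and by Lemma~\ref{lem:cone}(b) the Hilbert function of $X''$ is $\sum_{j\le m}\dim V_{j\theta}$. In Weyl's formula $\dim V_{j\theta}=\prod_{\beta>0}\frac{(\rho,\beta)+j(\theta,\beta)}{(\rho,\beta)}$ the factors that depend on $j$ come from $\theta$, of height $5$, and from the $\beta_J$, of heights $1+|J|$. So $\dim V_{j\theta}$ is a polynomial of degree $9$ in $j$ with leading coefficient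
\[
\frac25\cdot\frac1{1\cdot2^3\cdot3^3\cdot4}=\frac1{2160},
\]
and $\delta(X'')=\frac1{21600}$.

\begin{proof}[Proof of Theorem~\ref{thm:D4}]
The formula for $\dim H^*(F_m(\dot V))$ is in Lemma~\ref{lem:D4mod}, and $\Omega(m)\sim m^5/20$ by Proposition~\ref{prop:Y}. By Propositions~\ref{prop:fusion}(d) and~\ref{prop:cycle},
\[
\delta(X_V)=\frac1{400}-\frac2{21600}=\frac{13}{5400}=\frac{26}{27}\cdot\frac1{400}.\qedhere
\]
\end{proof}

Multiplying by $10!$ gives $\deg(Y\times Y)=9072$, $\deg X''=168$ and $\deg X_V=8736$.

\section{An example in type $A_5$}\label{sec:A5}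

Type $A_n$ diagrams do not contain $D_4$, so Theorem~\ref{thm:range} needs a second example. The plan is the same: a one-parameter family of indecomposable modules, an explicit MV cycle with the same polytope, and a second component of $X_0$. We do not compute either side of \eqref{eq:conj}; we use Theorem~\ref{thm:criterion}. Let $\mathfrak{g}=\mathfrak{sl}_6$, $\alpha_i=\epsilon_i-\epsilon_{i+1}$. In this section $\{a,a'\}=\{1,2\}$, $\{b,b'\}=\{3,4\}$ and $\{c,c'\}=\{5,6\}$.

\subsection{The modules}

Orient the diagram linearly. The relation at the vertex $j$ says that the loops $j\to j-1\to j$ and $j\to j+1\to j$ are equal, a missing loop being $0$. Let $d=(1,2,2,2,1)$, so $\nu=\epsilon_1+\epsilon_2-\epsilon_5-\epsilon_6$ and $\operatorname{ht}\nu=8$. Choose vectors $p_2,p_4\in\mathbb{C}^2$ and functionals $f_2,f_4$ on $\mathbb{C}^2$ such that the four lines $\mathbb{C}p_2,\mathbb{C}p_4,\ker f_2,\ker f_4$ are distinct. Let $M$ have basis $w_j^+,w_j^-$ at the vertices $j=2,4$, the space $\mathbb{C}^2$ at $3$, and basis vectors $w_1,w_5$ at $1,5$. The maps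 are shown in Figure~\ref{fig:A5}: $w_2^+\mapsto w_1$, $w_4^+\mapsto w_5$, $w_j^+\mapsto p_j$, $y\mapsto f_j(y)w_j^-$ for $y\in\mathbb{C}^2$, $w_1\mapsto f_2(p_2)w_2^-$, $w_5\mapsto f_4(p_4)w_4^-$, and all arrows kill the $w_j^-$. Grade $M$ by $\deg w_j^+=0$, $\deg w_j^-=2$, and degree $1$ at the odd vertices; all arrows have degree $1$. The relations at $2$ and $4$ hold by the choice of the scalars $f_j(p_j)$, and those at odd vertices hold because $M$ has no part of degree $3$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.7,yscale=1.3]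
\node (t2) at (2,2) {$w_2^+$};
\node (t4) at (4,2) {$w_4^+$};
\node (e1) at (1,1) {$w_1$};
\node (m) at (3,1) {$\mathbb{C}^2$};
\node (e5) at (5,1) {$w_5$};
\node (b2) at (2,0) {$w_2^-$};
\node (b4) at (4,0) {$w_4^-$};
\draw[->] (t2)--(e1);
\draw[->] (t2)--node[above right]{$p_2$}(m);
\draw[->] (t4)--node[above left]{$p_4$}(m);
\draw[->] (t4)--(e5);
\draw[->] (e1)--(b2);
\draw[->] (m)--node[below right]{$f_2$}(b2);
\draw[->] (m)--node[below left]{$f_4$}(b4);
\draw[->] (e5)--(b4);
\end{tikzpicture}
\caption{The $\Pi_Q$-module $M$ of type $A_5$ with dimension vector $(1,2,2,2,1)$. Columns are the vertices $1,\dots,5$; rows are the degrees $0,1,2$ from top to bottom. The isomorphism class is the cross-ratio of the lines $\mathbb{C}p_2,\mathbb{C}p_4,\ker f_2,\ker f_4$ in $\mathbb{C}^2$.}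
\label{fig:A5}
\end{figure}

Let $M'$ be a second such module, with primed data. The space $\operatorname{Hom}(M,M')$ is graded. Odd degrees vanish, since the parity of the degree is determined by the vertex. A map of degree $-2$ kills $\mathbb{C}^2$, hence also $w_j^-$, which is the image of a vector of $\mathbb{C}^2$; so it is zero. Degree $2$ has dimension $2$, spanned by the maps $w_j^+\mapsto w_j'^-$. A map of degree $0$ has a component $\gamma\in\operatorname{End}(\mathbb{C}^2)$ with $\gamma p_j=\lambda_jp_j'$ and $f_j'\gamma=\mu_jf_j$, where $\lambda_j,\mu_j$ are the scalars on $w_j^+,w_j^-$; on $w_1,w_5$ the scalars are $\lambda_2,\lambda_4$. Conversely such a $\gamma$ defines a homomorphism, since the remaining condition $\mu_jf_j(p_j)=\lambda_jf_j'(p_j')$ is automatic. The rank of $\gamma$ is not $1$: otherwise $\lambda_2p_2'$ and $\lambda_4p_4'$ would be proportional, so exactly one of them vanishes; if $\gamma p_4=0$, then $f_2'\gamma$ is nonzero with kernel $\mathbb{C}p_4\ne\ker f_2$, and if $\gamma p_2=0$, then $f_4'\gamma$ is nonzero with kernel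 $\mathbb{C}p_2\ne\ker f_4$. If $\gamma$ is invertible, it maps the four lines to the four primed lines. So $M\cong M'$ if and only if the cross-ratios agree; $\dim\operatorname{Hom}(M,M')=2$ if they differ; and $\operatorname{End}(M)$ is local of dimension $3$, since a map that preserves three distinct lines in $\mathbb{C}^2$ is scalar.

Lemma~\ref{lem:sweep} applies to the modules $M$, with $14-3+1=12=\dim\operatorname{Rep}(Q,d)$, and to the modules $M\oplus M'$ with $M\not\cong M'$, with $56-(3+3+2+2)+2=48=\dim\operatorname{Rep}(Q,2d)$. Call the components $V_1$ and $V_1^{(2)}$. They satisfy the hypothesis of Theorem~\ref{thm:criterion}: the closure of the image of $G_{2d}\times V_1\times V_1\to\Lambda_{2d}$ is irreducible and contains $V_1^{(2)}$, so it equals $V_1^{(2)}$.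

\begin{lemma}\label{lem:A5pol}
The dimension vectors of the submodules of $M$ form the set $\mathcal{F}$ of vectors
\[
\begin{gathered}
0,\quad\epsilon_a-\epsilon_b,\quad\epsilon_b-\epsilon_c,\quad\epsilon_a-\epsilon_c,\quad\epsilon_a+\epsilon_b-\epsilon_{b'}-\epsilon_c,\\
\epsilon_1+\epsilon_2-\epsilon_b-\epsilon_c,\quad\epsilon_a+\epsilon_b-\epsilon_5-\epsilon_6,\quad\nu .
\end{gathered}
\]
Moreover $\nu-\mathcal{F}=\mathcal{F}$.
\end{lemma}

\begin{proof}
Acting by $\zeta^{\deg}$, $\zeta\in\mathbb{C}^*$, rescales all arrows and so permutes the submodules. Letting $\zeta\to0$ degenerates any submodule to a graded one with the same dimension vector. A graded submodule $W$ is given by a subspace $K\subseteq\mathbb{C}^2$ and a subset of the six basis vectors, subject to: $w_2^+\in W$ implies $w_1\in W$ and $p_2\in K$; $w_1\in W$ or $K\not\subseteq\ker f_2$ implies $w_2^-\in W$; and the same with $2,1$ replaced by $4,5$. The vertex $3$ contributes $(\dim K)(\epsilon_3-\epsilon_4)$. The vertices $1,2$ contribute $0$, or $\epsilon_a-\epsilon_3$ (for $w_2^-$ with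 or without $w_1$), or $\epsilon_1+\epsilon_2-2\epsilon_3$ (all three vectors). The vertices $4,5$ contribute $0$, or $\epsilon_4-\epsilon_c$, or $2\epsilon_4-\epsilon_5-\epsilon_6$. Since $f_i(p_j)\neq0$ for all $i,j$, the possibilities are:
\[
\begin{array}{lll}
\text{degree }0\text{ part}&K&\text{dimension vectors}\\\hline
0&0&0,\ \epsilon_a-\epsilon_3,\ \epsilon_4-\epsilon_c,\ \epsilon_a+\epsilon_4-\epsilon_3-\epsilon_c\\
0&\ker f_2&\epsilon_3-\epsilon_c,\ \epsilon_a-\epsilon_c\\
0&\ker f_4&\epsilon_a-\epsilon_4,\ \epsilon_a-\epsilon_c\\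
0&\text{another line}&\epsilon_a-\epsilon_c\\
0&\mathbb{C}^2&\epsilon_a+\epsilon_3-\epsilon_4-\epsilon_c\\
w_2^+&\mathbb{C}p_2;\ \mathbb{C}^2&\epsilon_1+\epsilon_2-\epsilon_3-\epsilon_c;\ \epsilon_1+\epsilon_2-\epsilon_4-\epsilon_c\\
w_4^+&\mathbb{C}p_4;\ \mathbb{C}^2&\epsilon_a+\epsilon_4-\epsilon_5-\epsilon_6;\ \epsilon_a+\epsilon_3-\epsilon_5-\epsilon_6\\
w_2^+,w_4^+&\mathbb{C}^2&\nu
\end{array}
\]
Numbering the eight types in the statement in order, $\mu\mapsto\nu-\mu$ exchanges types $1$ and $8$, $2$ and $7$, $3$ and $6$, and preserves types $4$ and $5$.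
\end{proof}

\subsection{The cycle of $V_1$}

Write $E=\mathbb{C}^6=E_1\oplus E_2\oplus E_3$, with basis vectors indexed by $\{1,2\}$, $\{3,4\}$, $\{5,6\}$. Let $\mathfrak{n}$ be the $12$-dimensional space of strictly lower block-triangular matrices $x=(A,B,C)$, where $A\colon E_1\to E_2$, $B\colon E_2\to E_3$, $C\colon E_1\to E_3$. Products are given by $(A_1,B_1,C_1)(A_2,B_2,C_2)=(0,0,B_1A_2)$, and triple products vanish. Let
\[
\mathsf{C}^\circ=\{(A,B,C):\operatorname{rk}A=\operatorname{rk}B=1,\ BA=0,\ C(\ker A)\subseteq\operatorname{im}B\}.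
\]
Choosing $A$, then $B$ with $\ker B=\operatorname{im}A$, then $C$ in a hyperplane shows that $\mathsf{C}^\circ$ is irreducible of dimension $3+2+3=8$. It is stable under $\prod_iGL(E_i)$ and under scaling. For $x\in\mathsf{C}^\circ$ we have $x^2=0$, and $\operatorname{rk}x=2$ because the image of $x$ projects onto $\operatorname{im}A$ with kernel $C(\ker A)+\operatorname{im}B=\operatorname{im}B$. Let $Y\subset\mathcal{G}(SL_6)$ be the closure of $\{(1+x/t)\mathcal{O}^6:x\in\mathsf{C}^\circ\}$.

\begin{proposition}\label{prop:A5Y}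
$Y=X_{V_1}$.
\end{proposition}

\begin{proof}
The lattice $L=(1+x/t)\mathcal{O}^6$ determines $x$: for $e\in E$, the only element of $L$ in $e+t^{-1}E[t^{-1}]$ is $e+xe/t$. So $Y$ is irreducible and $T$-stable of dimension $8=\operatorname{ht}\nu$. We show that $t^\mu\in Y$ if and only if $\mu\in\mathcal{F}$. Elements of $\mathcal{F}$ are dimension vectors of submodules, so they satisfy $0\le\mu\le\nu$; then Lemma~\ref{lem:recognize}, Lemma~\ref{lem:A5pol}, (F2) and (F3) finish the proof.

\emph{Upper bound.} Using $(1+x/t)^{-1}=1-x/t$, we see that $L$ satisfies: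
\begin{enumerate}
\item $t\mathcal{O}^6\subset L\subset t^{-1}\mathcal{O}^6$, and the image of $L$ in $\mathcal{K}^6/\mathcal{O}^6$ has dimension at most $2$ (it is $t^{-1}\operatorname{im}x$);
\item $E_3(\mathcal{O})\subset L$, and the projection of $L$ to $E_1(\mathcal{K})$ lies in $E_1(\mathcal{O})$;
\item the image of $L$ in $\mathcal{K}^6/(\mathcal{O}^6+E_3(\mathcal{K}))$ has dimension at most $1$ (it is $t^{-1}\operatorname{im}A$);
\item the image of $(E_2\oplus E_3)(\mathcal{O})$ in $\mathcal{K}^6/L$ has dimension at most $1$ (a vector $w$ lies in $L$ if and only if $B$ kills the $E_2$-part of $w(0)$).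
\end{enumerate}
These are rank conditions on the $6$-dimensional subspace $L/t\mathcal{O}^6$ of $t^{-1}\mathcal{O}^6/t\mathcal{O}^6$, so they are closed and hold on $Y$. For $t^\mu=\bigoplus_it^{\mu_i}\mathcal{O}$ they say: $\mu_i\in\{0,\pm1\}$, $\sum_i\mu_i=0$, and at most two entries equal $-1$; $\mu_1,\mu_2\ge0\ge\mu_5,\mu_6$; and among $\mu_3,\mu_4$ at most one is $-1$ and at most one is $+1$. Sort by the middle block. If it is $0$, we get $0$, $\epsilon_a-\epsilon_c$, $\nu$. If it is $\epsilon_b$, we get $\epsilon_b-\epsilon_c$ and $\epsilon_a+\epsilon_b-\epsilon_5-\epsilon_6$. If it is $-\epsilon_b$, we get $\epsilon_a-\epsilon_b$ and $\epsilon_1+\epsilon_2-\epsilon_b-\epsilon_c$. If it is $\epsilon_b-\epsilon_{b'}$, we get $\epsilon_a+\epsilon_b-\epsilon_{b'}-\epsilon_c$ and $\epsilon_b-\epsilon_{b'}$ itself. Only the last vector is not in $\mathcal{F}$. Now $Y\subset\overline{T^0}$, so $\mu\ge0$ by (F1), which excludes $\epsilon_4-\epsilon_3$; and $Y$ is stable under the permutation matrix $(3\,4)\in GL(E_2)$, which then excludes $\epsilon_3-\epsilon_4$.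

\emph{Lower bound.} If $x\in\overline{\mathsf{C}^\circ}$ then $(1+\zeta x/t)\mathcal{O}^6\in Y$ for all $\zeta\in\mathbb{C}$. Let $E_{ji}$ be the matrix unit that sends the $i$th basis vector to the $j$th. If $x$ is a sum of units $E_{ji}$ with all indices distinct, then \eqref{eq:sl2} in each coordinate plane shows that the limit as $\zeta\to\infty$ is $t^\mu$ with $\mu=\sum(\epsilon_i-\epsilon_j)$. The following elements lie in $\mathsf{C}^\circ$ for $\varepsilon,\varepsilon'\ne0$:
\[
\varepsilon E_{ba}+\varepsilon'E_{cb'},\qquad E_{ba}+\varepsilon E_{cb'}+E_{ca'},\qquad\varepsilon E_{b'a}+E_{cb}+E_{c'a}.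
\]
In the second, $C(\ker A)$ is the $c$th coordinate line, which is $\operatorname{im}B$; in the third, $C(\ker A)=0$. So $\overline{\mathsf{C}^\circ}$ contains $0$, $E_{ba}$, $E_{cb'}$, $E_{ba}+E_{cb'}$, $E_{ba}+E_{ca'}$ and $E_{cb}+E_{c'a}$, which give types $1,2,3,5,6,7$. For invertible $C$ choose $A$ of rank $1$ and $B$ with kernel $\operatorname{im}A$ and image $C(\ker A)$; then $(\varepsilon A,\varepsilon B,C)\in\mathsf{C}^\circ$. So $\overline{\mathsf{C}^\circ}$ contains $(0,0,C)$ for all $C$, in particular $E_{ca}$ and $E_{51}+E_{62}$, which give types $4$ and $8$.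
\end{proof}

\subsection{A second component}

Apply Section~\ref{sec:fusion} to $X=Y$ and $(\tilde G,E)=(SL_6,\mathbb{C}^6)$. Let $\mathbb{W}=\mathbb{A}^1\times\mathfrak{n}\times\mathfrak{n}$ and $g=1+(tu+v)/\tau$. Since triple products in $\mathfrak{n}$ vanish, $g^{\pm1}$ have poles of order at most $2$. In Lemma~\ref{lem:chart} we have $r_1=u$ and $r_2=v$, so $\psi$ is a closed immersion.

\begin{lemma}\label{lem:A5chart}
For $x,y\in\mathsf{C}^\circ$ and $s\ne0$, the point $\psi(s;x+y,\,s(x-y)+xy)$ lies in $X_s$.
\end{lemma}

\begin{proof}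
Write $x=(A_1,B_1,C_1)$, $y=(A_2,B_2,C_2)$ and $h=1+\frac x{t-s}$. Multiplying out, the group element is $g=h\,(1+\frac y{t+s})$. At $t=s$ the second factor is regular and invertible, so the lattice is $hE[[t-s]]$, a translate of a point of $Y$. At $t=-s$ the factor $h$ is regular and invertible, so the lattice is $(1+\frac{hyh^{-1}}{t+s})E[[t+s]]$. Since $xyx=0$ and $\frac1{t-s}=-\frac1{2s}+\frac{t+s}{2s(t-s)}$,
\[
hyh^{-1}=y+\frac{xy-yx}{t-s}=y_0+(t+s)R,\qquad y_0=\Big(A_2,\,B_2,\,C_2-\frac{B_1A_2-B_2A_1}{2s}\Big),
\]
where $R$ maps $E_1$ to $E_3$ and is regular at $t=-s$. As $y_0R=0$, we have $1+\frac{y_0}{t+s}+R=(1+\frac{y_0}{t+s})(1+R)$, so the lattice is $(1+\frac{y_0}{t+s})E[[t+s]]$. Finally $y_0\in\mathsf{C}^\circ$, because $B_1A_2$ kills $\ker A_2$ and $B_2A_1$ has image in $\operatorname{im}B_2$.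
\end{proof}

Keeping $x,y$ fixed as $s\to0$ gives limits that depend on $(x+y,xy)$ only. To fill a set of dimension $16$ we let the blocks $C_i$ grow like $1/s$, as the central coordinates $a,a'$ do implicitly in type $D_4$.

\begin{proposition}\label{prop:A5red}
$X_0$ is reducible. Hence for all but finitely many $m$, equation \eqref{eq:conj} fails for $(V_1,m)$ or for $(V_1^{(2)},m)$.
\end{proposition}

\begin{proof}
Let $Z=\{s=0,\ v\in\operatorname{Hom}(E_1,E_3)\}\subset\mathbb{W}$, of dimension $12+4=16=2\dim Y$. We show $\psi(Z)\subset X_0$. It suffices to treat the dense set of points $u=(A,B,C)$, $v=(0,0,BKA)$ with $A,B$ invertible and $K\in\operatorname{End}(E_2)$ having distinct eigenvalues. Write $K=k_1\pi_1+k_2\pi_2$, where $\pi_1,\pi_2$ are the projectors of the decomposition $E_2=\ell_1\oplus\ell_2$ into eigenlines. We look for $x,y$ of the form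
\[
x=(\pi_1A,\ B\pi_2,\ BK_1A),\qquad y=(\pi_2A,\ B\pi_1,\ BK_2A).
\]
The rank conditions hold, and $\pi_2\pi_1=\pi_1\pi_2=0$. For $x$ the kernel of the first block is $A^{-1}\ell_2$ and the image of the second is $B\ell_2$, so $x\in\mathsf{C}^\circ$ if and only if $K_1\ell_2\subseteq\ell_2$; in the same way $y\in\mathsf{C}^\circ$ if and only if $K_2\ell_1\subseteq\ell_1$. Put $D=B^{-1}CA^{-1}$, $K''=\pi_1D\pi_2$, $K'=D-K''$ and
\[
K_1=\frac{K-\pi_2}{2s}+K',\qquad K_2=-\frac{K-\pi_2}{2s}+K'' .
\]
The operator $K-\pi_2$ preserves both lines, $\pi_1K'\pi_2=0$ and $K''\ell_1=0$, so $x,y\in\mathsf{C}^\circ$. Now $K_1+K_2=D$ gives $x+y=u$, and $xy=(0,0,B\pi_2A)$ gives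
\[
s(x-y)+xy=\big(s(\pi_1-\pi_2)A,\ sB(\pi_2-\pi_1),\ B[K+s(K'-K'')]A\big)\longrightarrow v\qquad(s\to0).
\]
By Lemma~\ref{lem:A5chart}, $\psi(0;u,v)\in X_0$. On the other hand, for $x\in\mathsf{C}^\circ$ we have $\phi((1+x/t)t^0)=\psi(0;0,x)$, and $(0;0,x)\notin Z$ since the first block of $x$ is nonzero. By Lemma~\ref{lem:chart}(c), $X_0$ has two distinct components. The last statement follows from Theorem~\ref{thm:criterion}.
\end{proof}

\section{Levi subgroups and the range of failure}\label{sec:levi}

\begin{proof}[Proof of Theorem~\ref{thm:range}]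
A connected simply laced diagram other than $A_1,\dots,A_4$ is $A_n$ with $n\ge5$, which contains $A_5$, or $D_n$ or $E_n$, which contain $D_4$. So $I$ contains a subdiagram $J$ of type $D_4$ or $A_5$. Let $V$ be one of the components for $J$ constructed in Sections~\ref{sec:D4} and~\ref{sec:A5}, of weight $\nu$. We show that both sides of \eqref{eq:conj} are the same for $J$ and for $I$.

A $\Pi_Q$-module whose dimension vector is supported on $J$ is the same as a module over the preprojective algebra of $J$, since all paths through a vertex outside $J$ act by zero. So $V$ is a component for $I$, with the same $F_m(\dot V)$ and $\operatorname{Pol}(\dot V)$. The space $\mathcal{G}^0$ is the product of the corresponding spaces for the simple factors, and an MV cycle of weight $\nu$ is the point $t^0$ in each factor that does not contain $J$. So we may assume that $\mathfrak{g}$ is simple.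

Let $G_{sc}$ be the simply connected cover of $G$, and $L_J\subset G_{sc}$ the simply connected subgroup with diagram $J$. As $G_{sc}/L_J$ is affine, $\mathcal{G}(L_J)\subset\mathcal{G}(G_{sc})=\mathcal{G}^0$ is a closed embedding of reduced ind-schemes. Let $X_V^J\subset\mathcal{G}(L_J)$ be the MV cycle of $V$ for $L_J$. It has dimension $\operatorname{ht}\nu$ and a dense subset in $S_J^\nu\cap T_J^0\subset S^\nu\cap T^0$, so it is an MV cycle of weight $\nu$ for $G$. Its fixed points $t^\mu$ satisfy $0\le\mu\le\nu$, so $\mu$ is supported on $J$, and its polytope is the same for $J$ and $I$. By (F3) for $J$ and for $I$, this polytope is $\operatorname{Pol}(\dot V)=\operatorname{Pol}(X_V)$; here $\nu-\operatorname{Pol}(\dot V)=\operatorname{Pol}(\dot V)$, so the convention in (F3) plays no role. By (F2), $X_V=X_V^J$.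

By (F4) for $L_J$, the bundle $\mathcal{O}_{\mathcal{G}^0}(1)$ restricts to $\mathcal{O}_{\mathcal{G}(L_J)}(j)$ for some $j$. For $i\in J$ the closure of $\{\exp(ct^{-1}e_{-\alpha_i})t^0:c\in\mathbb{C}\}$ lies in $\mathcal{G}(L_J)$. By Example~\ref{ex:line}, applied to $G$ and to $L_J$, both level-one bundles have degree $1$ on it, so $j=1$. Thus $h^0(X_V,\mathcal{O}(m))$ is the same for $J$ and $I$, and the failures in Theorem~\ref{thm:D4} and Proposition~\ref{prop:A5red} carry over to $\mathfrak{g}$.
\end{proof}

In particular, Theorem~\ref{thm:D4} holds verbatim for every $\mathfrak{g}$ whose diagram contains $D_4$, with the dimension vector $(4;2,2,2)$ placed on a $D_4$ subdiagram.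

\begin{thebibliography}{9}

\bibitem{BK} Baumann and Kamnitzer, Represent. Theory \textbf{16} (2012).

\bibitem{Kam} Kamnitzer, Ann. Math. \textbf{171} (2010).

\bibitem{Kum} Kumar, \emph{Kac--Moody Groups}.

\bibitem{MV} Mirkovi\'c and Vilonen, Ann. Math. \textbf{166} (2007).

\bibitem{Source} \emph{Some extensions of the notion of loop Grassmannians}, \texttt{https://core.ac.uk/download/91993285.pdf}.

\end{thebibliography}
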